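\title{The tropical permanent has polynomial-size $(\min,+,-)$ circuits}

\begin{abstract}
The tropical permanent $\operatorname{Per}_n$ is the minimum weight of a perfect matching of $K_{n,n}$, viewed as a function of $n^2$ nonnegative real edge weights. We show that it is computed by circuits of size $n^{O(1)}$ whose gates are minimum, sum and difference. This is a special case of a general simulation: a Boolean circuit that minimizes integer weights of polynomial bit length over a set $A\subset\{0,\dots,R\}^d$ can be turned, with polynomial overhead, into a $(\min,+,-)$ circuit for the function $x\mapsto\min_{a\in A}\langle a,x\rangle$ on nonnegative reals. For $A\subset\{0,1\}^d$ we obtain a characterization: small $(\min,+,-)$ circuits exist exactly when small Boolean circuits for the optimal value exist. The proof rounds the input scale by scale with simultaneous Diophantine approximation and uses bases of kernel lattices to avoid division.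
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{$(\min,+,-)$ circuit} is a sequence of gates. Its inputs are real variables and real constants, and each gate computes $\min(u,v)$, $u+v$ or $u-v$, where $u$ and $v$ are inputs or values of earlier gates. One input or gate is the output, and the \emph{size} is the number of gates. The circuit \emph{computes} the function obtained by evaluating it on nonnegative real values of the variables. Circuits over $(\min,+)$ and over $(\min,+,\max)$ are defined in the same way with the indicated gates.

For $n\ge1$ take one variable $x_e$ for each of the $n^2$ edges of the complete bipartite graph $K_{n,n}$. The \emph{tropical permanent} is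
\[
\operatorname{Per}_n(x)=\min_M\sum_{e\in M}x_e ,
\]
where $M$ ranges over the perfect matchings of $K_{n,n}$. It is the optimal value of the assignment problem. Writing $x_{ij}$ for the variable of the edge between $i$ and $j$, we have $\operatorname{Per}_1=x_{11}$ and $\operatorname{Per}_2=\min(x_{11}+x_{22},\,x_{12}+x_{21})$. In general, let $g(J)$ be the least weight of a matching of the first $|J|$ left vertices onto a set $J$ of right vertices. Then $g(J)=\min_{j\in J}\bigl(g(J\setminus\{j\})+x_{|J|,j}\bigr)$, and this recurrence is a $(\min,+)$ circuit with $O(n2^n)$ gates. A circuit is a recurrence of this kind: a list of operations that is fixed before the weights are seen. Jerrum and Snir proved that every $(\min,+)$ circuit computing $\operatorname{Per}_n$ has size $2^{\Omega(n)}$. Every $(\min,+,\max)$ circuit computing $\operatorname{Per}_n$ has $n^{\Omega(\log n)}$ gates; this follows from Razborov's lower bound for monotone Boolean circuits computing the logical permanent. Since $\max(u,v)=u+v-\min(u,v)$, difference gates are at least as strong as maximum gates, and they are the first gates on this list that are not monotone.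 Problem~4 of \cite{RI} asks:
\begin{quote}
Can $\operatorname{Per}_n$ be computed by $(\min,+,-)$ circuits of size $n^{O(1)}$?
\end{quote}
Two considerations point in opposite directions. The assignment problem is solvable in polynomial time \cite{Kuhn,Munkres}, which suggests that the answer is yes. But an algorithm may compare two numbers and continue in two different ways, whereas a circuit computes only continuous functions and cannot even tell whether $u<v$. Together with the two lower bounds above, this suggests that the answer is no. The first guess is the right one.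

\begin{theorem}\label{thm:per}
$\operatorname{Per}_n$ has $(\min,+,-)$ circuits of size $n^{O(1)}$.
\end{theorem}

Thus $\operatorname{Per}_n$ requires $2^{\Omega(n)}$ gates over $(\min,+)$ and $n^{\Omega(\log n)}$ gates over $(\min,+,\max)$, but only $n^{O(1)}$ gates over $(\min,+,-)$.

The proof does not imitate a particular matching algorithm. It uses an algorithm as a black box on integer weights, and so it applies to other minimization problems as well. For integers $d,R\ge1$ and a nonempty set $A\subset\{0,1,\dots,R\}^d$ put
\[
f_A(x)=\min_{a\in A}\langle a,x\rangle ,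
\]
and fix the integers
\begin{equation}\label{eq:constants}
P=2^{d^2}(4dR)^d,\qquad K=dRP+1,\qquad \ell_0=\lceil d\log_2K\rceil+1 .
\end{equation}
We write $\log R$ for $\log_2(R+1)$, and $\mathrm{poly}(\cdot)$ for a polynomial that does not depend on $A$. Since $\log_2P=d^2+d\log_2(4dR)$, we have $\ell_0=\mathrm{poly}(d,\log R)$. A vector $w\in\mathbb Z_{\ge0}^d$ is \emph{admissible} if its entries are less than $2^{\ell_0}$. Boolean circuits have gates AND, OR, NOT of fan-in at most two and may use the constants $0$ and $1$; integers are written in binary.

\begin{theorem}\label{thm:main}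
Let $\mathsf{Opt}$ be a Boolean circuit of size $s$ which, given an admissible vector $w$, outputs some $a\in A$ minimizing $\langle a,w\rangle$ over $A$. Then $f_A$ is computed on $\mathbb R_{\ge0}^d$ by a $(\min,+,-)$ circuit of size $\mathrm{poly}(d,\log R,s)$ that uses no constant other than $0$.
\end{theorem}

We use throughout the following standard fact: a polynomial-time algorithm, restricted to inputs of a fixed length $\lambda$, is computed by a Boolean circuit of size polynomial in $\lambda$, and its outputs have length polynomial in $\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:per} from Theorem~\ref{thm:main}]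
We have $\operatorname{Per}_n=f_A$ with $d=n^2$, $R=1$ and $A$ the set of $n\times n$ permutation matrices. The assignment problem with integer weights is solved in polynomial time, with an optimal matching as output \cite{Kuhn,Munkres}. Admissible weights have $\ell_0=n^{O(1)}$ bits, so a circuit $\mathsf{Opt}$ exists with $s=n^{O(1)}$.
\end{proof}

For sets of $0/1$ vectors the simulation can be reversed, and it suffices to know the optimal value instead of an optimal solution.

\begin{theorem}\label{thm:char}
Let $A_d\subset\{0,1\}^d$ be nonempty sets, where $d$ ranges over an infinite set of positive integers. The following are equivalent.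
\begin{itemize}
\item[(a)] The functions $f_{A_d}$ have $(\min,+,-)$ circuits of size $d^{O(1)}$ on $\mathbb R^d_{\ge0}$, arbitrary real constants allowed.
\item[(b)] There are Boolean circuits of size $(d+\ell)^{O(1)}$ computing $f_{A_d}(w)$ for $w\in\{0,\dots,2^\ell-1\}^d$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} combines the rounding method of Frank and Tardos \cite{FT} with kernel lattices. Section~\ref{sec:bits} shows how a $(\min,+,-)$ circuit can hold bits and multiply them with reals, and what limits this. Section~\ref{sec:example} runs the whole construction by hand on $\min(x_1+x_2,x_3)$. Section~\ref{sec:digits} reads binary digits of a ratio of two reals, correctly for all but one value of a shift parameter. Section~\ref{sec:rounding} contains the arithmetic of rounding and involves no circuits. Section~\ref{sec:circuits} assembles a family of circuits of which, at every input, three quarters are correct, and Section~\ref{sec:median} takes a median of polynomially many of them. Theorem~\ref{thm:char} and its consequences are in Section~\ref{sec:char}.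

\section{Bits inside a tropical circuit}\label{sec:bits}

We begin with what a circuit cannot do. A function $f$ is \emph{positively homogeneous} if $f(\lambda x)=\lambda f(x)$ for all $\lambda>0$; the functions $f_A$ are, and so are the three gate operations.

\begin{lemma}\label{lem:constants}
If a $(\min,+,-)$ circuit computes a positively homogeneous function $f$ on $\mathbb R^d_{\ge0}$, then it still computes $f$ after all its constants are replaced by $0$.
\end{lemma}

\begin{proof}
Let $F(x;c)$ be the output as a function of the variables $x$ and the vector $c$ of constants. As a composition of continuous, positively homogeneous operations, $F$ is continuous and positively homogeneous in $(x,c)$ jointly. For $x\in\mathbb R^d_{\ge0}$ and $\lambda>0$,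
\[
f(x)=\lambda^{-1}f(\lambda x)=\lambda^{-1}F(\lambda x;c)=F(x;c/\lambda),
\]
and the right side tends to $F(x;0)$ as $\lambda\to\infty$.
\end{proof}

So three things are missing. There is \emph{no branching}, because every circuit computes a continuous function. There is \emph{no unit}: by Lemma~\ref{lem:constants} constants are of no use for $f_A$, so the bit $1$ cannot be represented by the number $1$. And there is \emph{no division}: a circuit whose only constant is $0$ takes integer values on integer inputs, so by Lemma~\ref{lem:constants} the function $x\mapsto x/2$ has no circuit of any size. The last example also shows that some integrality assumption on $A$ is necessary in Theorem~\ref{thm:main}.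

From now on the only constant is $0$. We use freely $\max(u,v)=u+v-\min(u,v)$, $|u|=\max(u,0-u)$, and multiplication by a fixed integer $c$, which costs $O(\log(|c|+2))$ gates by repeated doubling.

\subsection*{Bits at a level}
The unit has to come from the input. Let $\gamma\ge0$ be a value that the circuit has computed. The bit $\mathsf b\in\{0,1\}$ \emph{at level $\gamma$} is the real number $\mathsf b\gamma$. At level $\gamma$, AND is $\min$, OR is $\max$, NOT is $u\mapsto\gamma-u$, and the Boolean constants are $0$ and $\gamma$. Hence:
\begin{itemize}
\item \emph{Simulation.} A Boolean circuit of size $s$ is simulated at level $\gamma$ with $O(s)$ gates. If the input wires carry bits at level $\gamma$, the output wires carry the correct output bits at level $\gamma$. In particular, if $\gamma=0$ and the input wires carry $0$, then all wires carry $0$.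
\item \emph{Lowering.} If $0\le\gamma'\le\gamma$, then $\min(\mathsf b\gamma,\gamma')=\mathsf b\gamma'$. One gate moves a bit to a lower level.
\end{itemize}
A signed integer $g$ with $|g|<2^\ell$ is stored as a sign bit $\mathsf s$ and magnitude bits $\mathsf g_0,\dots,\mathsf g_{\ell-1}$. With $\mathsf g_k^+=\mathsf g_k\wedge\neg\mathsf s$ and $\mathsf g_k^-=\mathsf g_k\wedge\mathsf s$ we have $g=\sum_k2^k(\mathsf g_k^+-\mathsf g_k^-)$.

\subsection*{Multiplying a real by an integer given in bits}
The result of a Boolean computation must be turned back into a real number. The next lemma does this, provided the real factor is not too large for the level.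

\begin{lemma}[Gating]\label{lem:gating}
Let $\ell,c\ge1$ be integers. There is a circuit of size polynomial in $\ell$ and $\log c$, with inputs $\gamma$, $t$ and $\ell+1$ bit wires, that outputs $g\,t$ whenever the bit wires carry a signed integer $g$ at level $\gamma$ and $|t|\le c\gamma$. If $\gamma=0$ and the bit wires carry $0$, the output is $0$ for every $t$.
\end{lemma}

\begin{proof}
For reals $t$ and $u$ let
\[
G(t,u)=\min\bigl(\max(t,0),cu\bigr)-\min\bigl(\max(-t,0),cu\bigr).
\]
Then $G(t,0)=0-0=0$ for every $t$. If $|t|\le c\gamma$, then neither minimum in $G(t,\gamma)$ selects $c\gamma$ over a smaller value, so $G(t,\gamma)=\max(t,0)-\max(-t,0)=t$. Thus $G(t,\mathsf b\gamma)=\mathsf b\,t$ for $|t|\le c\gamma$. The circuit computes the bits $\mathsf g_k^{\pm}$ at level $\gamma$ and outputs $\sum_k2^k\bigl(G(t,\mathsf g_k^+\gamma)-G(t,\mathsf g_k^-\gamma)\bigr)$.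
\end{proof}

The hypothesis $|t|\le c\gamma$ cannot be avoided. Each gate at most doubles the Lipschitz constant with respect to the maximum norm, so a circuit of size $S$ is $2^S$-Lipschitz. If its output changes from $0$ to $t$ when one input wire changes from $0$ to $\gamma$, then $|t|\le2^S\gamma$. This gives the rule that governs the construction:
\begin{quote}
\emph{Bits at level $\gamma$ can multiply only reals of size at most $2^{\mathrm{poly}}\gamma$.}
\end{quote}

\section{An example with two scales}\label{sec:example}

Let $d=3$, $R=1$, $A=\{(1,1,0),(0,0,1)\}$, so that $f_A(x)=\min(x_1+x_2,x_3)$. We pretend that $A$ is accessible only through a Boolean optimizer, and we evaluate $f_A$ at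
\[
x=(1+2\delta,\ 1+\delta,\ 2),\qquad \delta>0\text{ very small},
\]
where $f_A(x)=\min(2+3\delta,2)=2$. In this section we assume that binary digits of a ratio $y/\beta$ with $|y|\le\beta$ can be read as bits at a level proportional to $\beta$; Section~\ref{sec:digits} explains to what extent this is true.

\emph{One round of rounding is not enough.} Let $\beta_1=\max_jx_j=2$. Read $D$ binary digits of $x/\beta_1=(\frac12+\delta,\frac12+\frac\delta2,1)$, call the optimizer on the rounded weights, and gate the answer $a$ with $x$ to get $\langle a,x\rangle$. If $\delta<2^{-D}$, rounding down gives $(\frac12,\frac12,1)$, the two elements of $A$ tie, and the optimizer may answer $a^{(1)}=(1,1,0)$. The output is $h_1=2+3\delta$, which is wrong. No fixed $D$ works for all $\delta$.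

\emph{Passing to the remainder.} Clear denominators: $q_1=2$ and $p^{(1)}=(1,1,2)$ satisfy $q_1x/\beta_1\approx p^{(1)}$. The remainder
\[
y^{(2)}=q_1x-\beta_1p^{(1)}=(4\delta,\,2\delta,\,0)
\]
is computed by gating at the first level. It has lost the largest coordinate and lives at the scale $\beta_2=4\delta$. Now $y^{(2)}/\beta_2=(1,\frac12,0)$, so $q_2=2$, $p^{(2)}=(2,1,0)$, and the next remainder $q_2y^{(2)}-\beta_2p^{(2)}$ is zero. The direction $p^{(2)}$ should only break the ties left by $p^{(1)}$, so we call the optimizer on $Kp^{(1)}+p^{(2)}$ with a large integer $K$. The two elements of $A$ get the weights $2K+3$ and $2K$, and the answer is the correct one, $a^{(2)}=(0,0,1)$.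

\emph{The answer is known only at a low level.} The bits of $a^{(2)}$ are at a level proportional to $\delta$, and by the rule of Section~\ref{sec:bits} they cannot multiply $x_3=2$. But we already have $h_1=\langle a^{(1)},x\rangle$, so we need only the correction $h_2=\langle b,x\rangle$ for $b=a^{(2)}-a^{(1)}=(-1,-1,1)$. It equals $-3\delta$ and has the right size. The reason is that $a^{(1)}$ and $a^{(2)}$ tie on $p^{(1)}$: from $\langle b,p^{(1)}\rangle=0$ we get $\langle b,y^{(2)}\rangle=q_1\langle b,x\rangle$.

\emph{Division.} The last identity suggests gating $b$ with $y^{(2)}$. That yields $-6\delta=q_1h_2$, and we cannot divide by $q_1$. No other integer combination of the entries $4\delta,2\delta,0$ helps, since all of them are even multiples of $\delta$. The way out is to prepare, at the first level, the values $\langle b',x\rangle$ for \emph{all} candidates $b'$ at once. The candidates lie in the lattice $L_2=\{b'\in\mathbb Z^3: b'_1+b'_2+2b'_3=0\}$. An element of $L_2$ equals $-b'_2(1,-1,0)-b'_3(2,0,-1)$, so $(1,-1,0)$ and $(2,0,-1)$ form a basis. This basis depends only on $p^{(1)}$, so its bits are available at the first level,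 where they may multiply $x$. We compute there
\[
t^{(2)}=(x_1-x_2,\ 2x_1-x_3)=(\delta,\ 4\delta).
\]
Both numbers are of the second scale. At the second level we write $b=(1,-1,0)-(2,0,-1)$, and gate the integer coefficients $(1,-1)$ with $t^{(2)}$. This gives $h_2=\delta-4\delta=-3\delta$ and $h_1+h_2=2=f_A(x)$.

In general there are up to $d$ scales. Each round removes at least one coordinate from the remainder, passes to a smaller lattice, and adds one correction.

\section{Reading binary digits}\label{sec:digits}

To read one digit we must decide whether $\rho\ge\theta$ for two computed values $\rho,\theta$. The step function is not continuous, but the steep ramp $\max\bigl(0,\min(\gamma,\gamma+T(\rho-\theta))\bigr)$ equals $\gamma$ for $\rho\ge\theta$ and $0$ for $\rho\le\theta-\gamma/T$. It fails only in a window of width $\gamma/T$ just below the threshold. When we extract the digits of the integer part of $\tau=\rho/\gamma$, all thresholds are integers, so all windows are avoided as soon as the fractional part of $\tau$ is at most $1-\frac1T$. We therefore add to $\tau$ a shift $\sigma/T$ with $\sigma\in\{0,\dots,T-1\}$; only one shift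 can land in the window. The shift amounts to adding $\sigma\gamma/T$ to $\rho$, and to do so without division we take as level $\gamma=T\beta$, where $\beta$ is the scale.

Let $T,D\ge1$ be integers and $\sigma\in\{0,\dots,T-1\}$. The circuit $\mathrm{Dig}_\sigma$ has inputs $y,\beta$. It computes $\gamma=T\beta$, $\rho_{D+1}=T2^D(y+\beta)+\sigma\beta$ and, for $k=D+1,D,\dots,0$,
\[
u_k=\max\bigl(0,\min(\gamma,\ \gamma+T(\rho_k-2^k\gamma))\bigr),\qquad \rho_{k-1}=\rho_k-2^ku_k .
\]
Its outputs are $u_{D+1},\dots,u_0$, and its size is polynomial in $D$ and $\log T$. If $y=\beta=0$, all its wires carry $0$. For $\beta>0$ and $|y|\le\beta$ put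
\[
\tau=2^D\Bigl(\frac y\beta+1\Bigr)+\frac\sigma T\in[0,\,2^{D+1}+1),
\]
so that $\rho_{D+1}=\tau\gamma$. We call $\sigma$ \emph{bad for $(y,\beta)$} if the fractional part of $\tau$ lies in the open interval $(1-\frac1T,1)$.

\begin{lemma}[Digitization]\label{lem:dig}
Let $\beta>0$, $|y|\le\beta$, $Y=\lfloor\tau\rfloor-2^D$ and $\alpha=Y/2^D$.
\begin{itemize}
\item[(a)] If $\sigma$ is not bad for $(y,\beta)$, then $u_{D+1},\dots,u_0$ are the binary digits of $Y+2^D$ at level $\gamma=T\beta$.
\item[(b)] $|\alpha|\le1$ and $|\alpha-y/\beta|\le2^{-D}$. If $y\in\{0,\beta,-\beta\}$, then $\alpha=y/\beta$.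
\item[(c)] At most one $\sigma\in\{0,\dots,T-1\}$ is bad for $(y,\beta)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $r_k\in[0,2^{k+1})$ be the residue of $\tau$ modulo $2^{k+1}$. We show by descending induction that $\rho_k=r_k\gamma$. This holds for $k=D+1$ because $\tau<2^{D+2}$. Suppose it holds for some $k\ge0$. Then $u_k$ is the number $\gamma\bigl(1+T(r_k-2^k)\bigr)$ clamped to $[0,\gamma]$. If $r_k\ge2^k$, then $u_k=\gamma$. If $r_k<2^k$, then $r_k\le2^k-\frac1T$, because $2^k$ is an integer and $r_k$ has the same fractional part as $\tau$; hence $u_k=0$. In both cases $u_k/\gamma$ is the $k$th binary digit of $\lfloor\tau\rfloor$, and $\rho_{k-1}/\gamma=r_k-2^ku_k/\gamma$ is the residue of $\tau$ modulo $2^k$.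

(b) From $0\le\lfloor\tau\rfloor\le2^{D+1}$ we get $|Y|\le2^D$. Next,
\[
Y-2^D\frac y\beta=\frac\sigma T-(\tau-\lfloor\tau\rfloor)\in(-1,1).
\]
If $y\in\{0,\beta,-\beta\}$, the left side is an integer, hence $0$.

(c) Let $\sigma,\sigma'$ be bad, with fractional parts $\phi,\phi'\in(1-\frac1T,1)$. Then $\phi-\phi'$ differs from $(\sigma-\sigma')/T$ by an integer, so $T(\phi-\phi')$ is an integer congruent to $\sigma-\sigma'$ modulo $T$. It lies in $(-1,1)$, so it is $0$, and $\sigma=\sigma'$.
\end{proof}

\section{Rounding sequences}\label{sec:rounding}

This section isolates the arithmetic behind the example. Fix $d$, $R$, $A$ and the constants \eqref{eq:constants}, and note that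
\begin{equation}\label{eq:l1}
\|a-a'\|_1\le dR\qquad(a,a'\in A).
\end{equation}

\subsection*{One step}
Let $y\ne0$ and $\beta=\|y\|_\infty$. We want integers $p\in\mathbb Z^d$, $q\ge1$ such that, for every difference $b$ of two elements of $A$, a nonzero value of $\langle b,p\rangle$ decides the sign of $\langle b,y\rangle$. Since $q\langle b,y\rangle=\beta\langle b,p\rangle+\langle b,qy-\beta p\rangle$ and a nonzero integer has absolute value at least $1$, it suffices that $\|qy-\beta p\|_\infty<\beta/(dR)$. The binary digits themselves, that is $q=2^D$ and $p_j=Y_j$, give only $\|qy-\beta p\|_\infty<\beta$, whatever $D$ is. The denominator $q$ has to be adapted to $y$, and this is simultaneous Diophantine approximation.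

\medskip\noindent
\textbf{Fact LLL} (\cite[Prop.~1.39]{LLL}). A polynomial-time algorithm, given rationals $\alpha_1,\dots,\alpha_d$ and a rational $0<\varepsilon<1$, finds integers $p_1,\dots,p_d,q$ with $|p_j-q\alpha_j|\le\varepsilon$ for all $j$ and $1\le q\le2^{d(d+1)/4}\varepsilon^{-d}$.

\medskip
We apply it with $\varepsilon=\frac1{4dR}$, so that $q\le2^{d^2}(4dR)^d=P$. The algorithm sees only an approximation $\alpha$ of $y/\beta$, whose error is multiplied by $q$. To keep the product below $\varepsilon$, let $D$ be the least integer with $2^D\ge P/\varepsilon$; then $D=\mathrm{poly}(d,\log R)$.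

\begin{definition}\label{def:step}
Let $y\in\mathbb R^d\setminus\{0\}$ and $\beta=\|y\|_\infty$. A \emph{rounding step} for $y$ is a pair $(p,q)\in\mathbb Z^d\times\mathbb Z$ such that
\begin{itemize}
\item[(R1)] $1\le q\le P$ and $\|p\|_\infty\le P$;
\item[(R2)] $\|qy-\beta p\|_\infty\le\beta/(2dR)$;
\item[(R3)] $p_j=qy_j/\beta$ whenever $y_j\in\{0,\beta,-\beta\}$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:step}
Let $y\ne0$, $\beta=\|y\|_\infty$, and let $\alpha_1,\dots,\alpha_d$ be rationals such that each $\alpha_j$ has the properties of Lemma~\ref{lem:dig}(b) with respect to $(y_j,\beta)$. Then the output $(p,q)$ of Fact LLL on $\alpha$ and $\varepsilon$ is a rounding step for $y$.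
\end{lemma}

\begin{proof}
We have $1\le q\le P$ and $|p_j|\le q|\alpha_j|+\varepsilon\le q+\varepsilon$. As $p_j$ is an integer and $\varepsilon<1$, this gives $|p_j|\le q\le P$. Next,
\[
|qy_j/\beta-p_j|\le q|y_j/\beta-\alpha_j|+|q\alpha_j-p_j|\le P2^{-D}+\varepsilon\le2\varepsilon=\frac1{2dR}.
\]
If $y_j\in\{0,\beta,-\beta\}$, then $q\alpha_j=qy_j/\beta$ is an integer at distance less than $1$ from the integer $p_j$, so the two are equal.
\end{proof}

\subsection*{Iterating}

\begin{definition}\label{def:seq}
Let $x\in\mathbb R^d$ and $r\ge0$. A \emph{rounding sequence of length $r$ for $x$} consists of pairs $(p^{(i)},q_i)$, $1\le i\le r$, such that, with $y^{(1)}=x$ and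
\[
\beta_i=\|y^{(i)}\|_\infty,\qquad y^{(i+1)}=q_iy^{(i)}-\beta_ip^{(i)},
\]
for each $i\le r$ the vector $y^{(i)}$ is nonzero and $(p^{(i)},q_i)$ is a rounding step for it. The sequence is \emph{complete} if $y^{(r+1)}=0$. Its \emph{kernel lattices} are
\[
L_i=\{b\in\mathbb Z^d:\langle b,p^{(1)}\rangle=\dots=\langle b,p^{(i-1)}\rangle=0\},\qquad 1\le i\le r+1 .
\]
\end{definition}

Thus $\mathbb Z^d=L_1\supset L_2\supset\cdots$. An initial segment of a rounding sequence is a rounding sequence. We also put $\beta_{r+1}=\|y^{(r+1)}\|_\infty$.

\begin{lemma}\label{lem:seq}
For a rounding sequence of length $r$ for $x$ the following hold.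
\begin{itemize}
\item[(a)] $\beta_{i+1}\le\beta_i$ for $1\le i\le r$.
\item[(b)] The vectors $p^{(1)},\dots,p^{(r)}$ are linearly independent, so $r\le d$. If $r=d$, the sequence is complete.
\item[(c)] If $b\in L_i$ and $1\le i\le r+1$, then $q_1\cdots q_{i-1}\langle b,x\rangle=\langle b,y^{(i)}\rangle$, and therefore $|\langle b,x\rangle|\le\|b\|_1\beta_i$.
\item[(d)] If $b\in L_i$, $1\le i\le r$, $\|b\|_1\le dR$ and $\langle b,p^{(i)}\rangle\ne0$, then $\langle b,x\rangle$ is nonzero and has the sign of $\langle b,p^{(i)}\rangle$.
\end{itemize}
\end{lemma}

\begin{proof}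
(a) This is (R2).

(b) By (R3), if $y^{(i)}_j=0$, then $p^{(i)}_j=0$ and $y^{(i+1)}_j=0$; and if $|y^{(i)}_j|=\beta_i$, then $p^{(i)}_j=\pm q_i\ne0$ and again $y^{(i+1)}_j=0$. For each $i\le r$ choose $j_i$ with $|y^{(i)}_{j_i}|=\beta_i$. Then $y^{(l)}_{j_i}=0$ for $i<l\le r+1$ and $p^{(l)}_{j_i}=0$ for $i<l\le r$. The $r\times r$ matrix with entries $p^{(l)}_{j_i}$ is therefore triangular with nonzero diagonal, which proves independence. The indices $j_i$ are distinct, since $y^{(l)}_{j_l}\ne0=y^{(l)}_{j_i}$ for $i<l$. If $r=d$, they exhaust all coordinates, and $y^{(d+1)}=0$.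

(c) For $b\in L_i$ and $l<i$ we have $\langle b,y^{(l+1)}\rangle=q_l\langle b,y^{(l)}\rangle-\beta_l\langle b,p^{(l)}\rangle=q_l\langle b,y^{(l)}\rangle$. Chaining these equations gives the identity, and the bound follows because $q_1\cdots q_{i-1}\ge1$.

(d) We have $q_i\langle b,y^{(i)}\rangle=\beta_i\langle b,p^{(i)}\rangle+\langle b,y^{(i+1)}\rangle$. The first term on the right has absolute value at least $\beta_i$, and by (R2) the second has absolute value at most $dR\cdot\beta_i/(2dR)=\beta_i/2$. So $\langle b,y^{(i)}\rangle$ has the sign of $\langle b,p^{(i)}\rangle$, and by (c) so has $\langle b,x\rangle$.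
\end{proof}

\subsection*{Lexicographic weights}
By Lemma~\ref{lem:seq}(d), comparing two elements of $A$ at $x$ amounts to comparing them first at $p^{(1)}$, in case of a tie at $p^{(2)}$, and so on. Let $A_0=A$, and let $A_i$ be the set of those $a\in A$ for which $(\langle a,p^{(1)}\rangle,\dots,\langle a,p^{(i)}\rangle)$ is lexicographically minimal; thus $A_0\supset A_1\supset\cdots$, and any two elements of $A_i$ differ by a vector of $L_{i+1}$. The optimizer accepts a single weight vector, so we pack the $p^{(l)}$ into the base-$K$ combination
\[
w^{(i)}=\sum_{l=1}^iK^{i-l}p^{(l)},\qquad 1\le i\le r .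
\]
The base $K=dRP+1$ is one more than the largest possible value of $|\langle a-a',p^{(l)}\rangle|$. One point needs care. The optimizer accepts only nonnegative weights, while the later $p^{(l)}$ can have negative entries even if $x\ge0$: for $x=(1-\delta,1)$ with $0<\delta\le\frac1{4R}$, the pairs $((1,1),1)$ and $((-1,0),1)$ form a rounding sequence. What $x\ge0$ does guarantee is that in each coordinate the \emph{first} nonzero entry is positive. This is the only place where the analysis of rounding uses $x\ge0$.

\begin{lemma}\label{lem:weights}
Consider a rounding sequence of length $r$ for $x\in\mathbb R^d_{\ge0}$, and let $1\le i\le r$.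
\begin{itemize}
\item[(a)] The vector $w^{(i)}$ is admissible.
\item[(b)] Every $a\in A$ that minimizes $\langle a,w^{(i)}\rangle$ over $A$ lies in $A_i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Fix a coordinate $j$. If $p^{(1)}_j=\dots=p^{(i)}_j=0$, then $w^{(i)}_j=0$. Otherwise let $p^{(l)}_j$ be the first nonzero one. The $j$th unit vector lies in $L_l$ and has $1$-norm $1\le dR$, so by Lemma~\ref{lem:seq}(d) the number $x_j$ is nonzero and has the sign of $p^{(l)}_j$. As $x_j\ge0$, we get $p^{(l)}_j\ge1$. Using (R1) and $P\le K-1$,
\[
w^{(i)}_j\ge K^{i-l}-P\sum_{m=l+1}^iK^{i-m}=K^{i-l}-\frac P{K-1}\bigl(K^{i-l}-1\bigr)\ge1 .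
\]
For the upper bound, $i\le d$ gives $w^{(i)}_j\le P\frac{K^d-1}{K-1}<K^d\le2^{\ell_0}$.

(b) Let $a'\in A\setminus A_i$ and $a\in A_i$. Then some number $\langle a-a',p^{(m)}\rangle$, $m\le i$, is nonzero, and the first nonzero one, say the $l$th, is negative. By \eqref{eq:l1} and (R1) all these numbers have absolute value at most $dRP=K-1$. Hence
\[
\langle a-a',w^{(i)}\rangle\le-K^{i-l}+(K-1)\sum_{m=l+1}^iK^{i-m}=-1,
\]
and $a'$ is not a minimizer.
\end{proof}

By Lemma~\ref{lem:weights}(a) we may define
\[
a^{(0)}=0,\qquad a^{(i)}=\mathsf{Opt}(w^{(i)}),\qquad b^{(i)}=a^{(i)}-a^{(i-1)}\qquad(1\le i\le r).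
\]

\begin{proposition}\label{prop:tele}
Consider a rounding sequence of length $r$ for $x\in\mathbb R^d_{\ge0}$.
\begin{itemize}
\item[(a)] $b^{(i)}\in L_i$ for $1\le i\le r$.
\item[(b)] If the sequence is complete, then $f_A(x)=\sum_{i=1}^r\langle b^{(i)},x\rangle$, and $\langle b,x\rangle=0$ for all $b\in L_{r+1}$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) For $i=1$ there is nothing to prove, as $L_1=\mathbb Z^d$. For $i\ge2$, Lemma~\ref{lem:weights}(b) gives $a^{(i)}\in A_i\subset A_{i-1}$ and $a^{(i-1)}\in A_{i-1}$, so the difference lies in $L_i$.

(b) The last claim is Lemma~\ref{lem:seq}(c) with $\beta_{r+1}=0$. If $r=0$, then $x=0$ and both sides of the formula are $0$. Let $r\ge1$. The sum telescopes to $\langle a^{(r)},x\rangle$, so we must show that $\langle b,x\rangle\le0$ for $b=a^{(r)}-a'$ and every $a'\in A$. If $b\in L_{r+1}$, then $\langle b,x\rangle=0$. Otherwise let $l\le r$ be the first index with $\langle b,p^{(l)}\rangle\ne0$. Then $b\in L_l$, and $\langle b,p^{(l)}\rangle<0$ because $a^{(r)}\in A_r$. By \eqref{eq:l1} and Lemma~\ref{lem:seq}(d), $\langle b,x\rangle<0$.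
\end{proof}

\section{The circuits $C_\sigma$}\label{sec:circuits}

We now build a circuit that produces a rounding sequence for its input, one step per phase, and adds up the terms of Proposition~\ref{prop:tele}(b). In phase $i$ all bits are at a level proportional to $\beta_i$. The term $\langle b^{(i)},x\rangle$ has that size by Lemma~\ref{lem:seq}(c), but the coordinates of $x$ do not, and $\langle b^{(i)},y^{(i)}\rangle$ carries the unwanted factor $q_1\cdots q_{i-1}$. As in the example, the circuit therefore maintains the vector $t^{(i)}=B_ix$, where the rows of $B_i$ form a basis of $L_i$. Its entries have the size of $\beta_i$. Since $L_{i+1}\subset L_i$, the matrix $B_{i+1}$ is an integer matrix times $B_i$, so $t^{(i+1)}$ is obtained from $t^{(i)}$ by gating in phase $i$.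

\subsection*{The Boolean part of a phase}
A \emph{basis} of a lattice $L\subset\mathbb Z^d$ is a family of linearly independent vectors of $L$ such that every element of $L$ is an integer combination of them. If $p^{(1)},\dots,p^{(i)}\in\mathbb Z^d$ are linearly independent, their orthogonal complement has dimension $d-i$ and is spanned by integer vectors, so a basis of $L_{i+1}$ has $d-i$ elements. We use two more algorithms.

\medskip\noindent
\textbf{Fact KB} (\cite{KB}; \cite[Sec.~5.3]{Schrijver}). A polynomial-time algorithm, given $p^{(1)},\dots,p^{(i)}\in\mathbb Z^d$, finds a basis of the lattice $\{b\in\mathbb Z^d:\langle b,p^{(1)}\rangle=\dots=\langle b,p^{(i)}\rangle=0\}$.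

\medskip\noindent
\textbf{Fact GE} (\cite{Edmonds}). Rational linear systems are solved in polynomial time by Gaussian elimination.

\medskip
Fix deterministic algorithms as in Facts LLL, KB and GE. Let $1\le i\le d$. Given integers $Y_1,\dots,Y_d$ and vectors $p^{(1)},\dots,p^{(i-1)}\in\mathbb Z^d$, consider the following computation, in which $b^{(i)}$ and $z^{(i)}$ are row vectors.
\begin{itemize}
\item[(B1)] Let $(p^{(i)},q_i)$ be the output of LLL on $\alpha=(Y_1/2^D,\dots,Y_d/2^D)$ and $\varepsilon$.
\item[(B2)] Compute $w^{(i)}$ and $a^{(i)}=\mathsf{Opt}(w^{(i)})$; compute $w^{(i-1)}$ and $a^{(i-1)}=\mathsf{Opt}(w^{(i-1)})$ if $i\ge2$, and put $a^{(0)}=0$; let $b^{(i)}=a^{(i)}-a^{(i-1)}$.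
\item[(B3)] For $k=i$ and, if $i<d$, for $k=i+1$, let $B_k$ be the matrix whose rows are the basis of $L_k$ that KB finds on $p^{(1)},\dots,p^{(k-1)}$, with the convention $B_1=I$.
\item[(B4)] By GE solve $z^{(i)}B_i=b^{(i)}$ for $z^{(i)}$ and, if $i<d$, solve $M_iB_i=B_{i+1}$ for $M_i$.
\end{itemize}
The results are $p^{(i)},q_i,z^{(i)},M_i$. Note that $a^{(k)}$ and $B_{k+1}$ are functions of $p^{(1)},\dots,p^{(k)}$ alone, so two consecutive phases that compute one of these objects compute the same one. We call the input \emph{regular} if $|Y_j|\le2^D$ for all $j$, the vectors $p^{(1)},\dots,p^{(i)}$ are linearly independent and have entries of absolute value at most $P$, the weights passed to $\mathsf{Opt}$ are admissible, and $b^{(i)}\in L_i$.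

\begin{lemma}\label{lem:boolean}
There are an integer $\ell=\mathrm{poly}(d,\log R)$ and Boolean circuits $\Phi_1,\dots,\Phi_d$ of size $2s+\mathrm{poly}(d,\log R)$ with the following properties. On a regular input, $z^{(i)}\in\mathbb Z^{d-i+1}$ and $M_i\in\mathbb Z^{(d-i)\times(d-i+1)}$ exist and are unique, and all entries of $p^{(i)},q_i,B_i,B_{i+1},z^{(i)},M_i$ have absolute value less than $2^\ell$. The circuit $\Phi_i$ reads the $D+2$ binary digits of each $Y_j+2^D$ and the vectors $p^{(1)},\dots,p^{(i-1)}$, and on a regular input it outputs $p^{(i)},q_i,z^{(i)},M_i$. All entries of the $p^{(l)}$ and all outputs are signed integers with $\ell$ magnitude bits.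
\end{lemma}

\begin{proof}
Consider a regular input. By independence, $B_i$ has $d-i+1$ rows and $B_{i+1}$ has $d-i$ rows. The vector $b^{(i)}$ and the rows of $B_{i+1}$ lie in $L_i$, and the rows of $B_i$ form a basis of $L_i$. Hence the systems in (B4) have unique solutions, and these are integral.

Now the bit lengths. The input of LLL has $\mathrm{poly}(d,\log R)$ bits, and $q_i$ and the entries of the $p^{(l)}$ are at most $P$ in absolute value. The weights have $\ell_0$ bits per entry, and $b^{(i)}$ has entries of absolute value at most $R$. Each $B_k$ is the output of one run of a polynomial-time algorithm on vectors with entries of absolute value at most $P$, so its entries are less than $2^\lambda$ in absolute value for some $\lambda=\mathrm{poly}(d,\log R)$ with $2^\lambda>R$. The matrix $B_k$ is not computed from $B_{k-1}$, so nothing accumulates over the phases. By Cramer's rule for a nonsingular square subsystem, each entry of $z^{(i)}$ and $M_i$ is a quotient of two integer determinants of order at most $d$, and so has absolute value at most $d!\,2^{\lambda d}$. This gives $\ell$.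

The circuit $\Phi_i$ consists of at most two copies of $\mathsf{Opt}$ and of Boolean circuits for LLL, KB, GE and integer arithmetic on strings of $\mathrm{poly}(d,\log R)$ bits. Each algorithm is stopped after the number of steps that suffices on regular inputs, so that the circuit is defined on all bit strings and has outputs of the prescribed lengths.
\end{proof}

Nothing is claimed about the outputs of $\Phi_i$ on inputs that are not regular.

\subsection*{The phases}
Let $T=4d^2$ and $c=d2^\ell$. For each $\sigma=(\sigma_1,\dots,\sigma_d)\in\{0,\dots,T-1\}^d$ the circuit $C_\sigma$ has phases $i=1,\dots,d$. Phase $i$ receives real wires $y^{(i)}\in\mathbb R^d$ and $t^{(i)}\in\mathbb R^{d-i+1}$, and \emph{memory wires} meant to hold the bits of $p^{(1)},\dots,p^{(i-1)}$. Initially $y^{(1)}=t^{(1)}=x$ and there is no memory. Phase $i$ does the following.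
\begin{enumerate}
\item Compute $\beta_i=\max_j|y^{(i)}_j|$ and $\gamma_i=T\beta_i$. Replace each memory wire $u$ by $\min(u,\gamma_i)$.
\item Apply $\mathrm{Dig}_{\sigma_i}$ to $(y^{(i)}_j,\beta_i)$ for $j=1,\dots,d$.
\item Simulate $\Phi_i$ at level $\gamma_i$ on the outputs of step 2 and the memory wires. Add the output wires for $p^{(i)}$ to the memory.
\item With the circuit of Lemma~\ref{lem:gating}, at level $\gamma_i$ and with multiplier $c$, form the products of the integers output in step 3 with the reals $t^{(i)}_j$, $y^{(i)}_j$, $\beta_i$ that occur in
\begin{equation}\label{eq:phase}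
h_i=z^{(i)}t^{(i)},\qquad y^{(i+1)}=q_iy^{(i)}-\beta_ip^{(i)},\qquad t^{(i+1)}=M_it^{(i)}\quad(i<d),
\end{equation}
and combine them by additions and subtractions as these formulas prescribe.
\end{enumerate}
The output of $C_\sigma$ is $h_1+\dots+h_d$. The only constant is $0$. Each phase contains $d$ digitizers, one simulated $\Phi_i$ and $O(d^2)$ gating circuits, so all $C_\sigma$ have size at most $S$ for some $S=\mathrm{poly}(d,\log R,s)$.

The symbols $y^{(i)},t^{(i)},\beta_i,\gamma_i,h_i$ denote the values on the wires. They are defined for every input, whether or not the gadgets work as intended, and $|y^{(i)}_j|\le\beta_i$ always holds. Each phase has its own shift $\sigma_i$, because $y^{(i)}$ depends on the shifts used before.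

\subsection*{Good shifts}
Fix $x\in\mathbb R^d_{\ge0}$ and $\sigma$. Let $r\in\{0,\dots,d\}$ be the largest index with $\beta_1,\dots,\beta_r>0$. We call $\sigma$ \emph{good for $x$} if for all $i\le r$ and all $j$ the shift $\sigma_i$ is not bad for $(y^{(i)}_j,\beta_i)$.

\begin{proposition}\label{prop:good}
If $\sigma$ is good for $x\in\mathbb R^d_{\ge0}$, then $C_\sigma(x)=f_A(x)$.
\end{proposition}

\begin{proof}
We prove by induction on $i=1,\dots,r+1$ the following statement $(H_i)$. There is a rounding sequence $(p^{(l)},q_l)_{l<i}$ for $x$ of length $i-1$ such that its vectors $y^{(1)},\dots,y^{(i)}$ are the values of the wires of the same name; the memory after phase $i-1$ holds the bits of $p^{(1)},\dots,p^{(i-1)}$ at level $\gamma_{i-1}$ (if $i\ge2$); $t^{(i)}=B_ix$ (if $i\le d$); and $h_l=\langle b^{(l)},x\rangle$ for $l<i$.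

Statement $(H_1)$ holds because $B_1=I$. Assume $(H_i)$ with $i\le r$, so that $\beta_i>0$, and follow phase $i$.

\emph{Steps 1 and 2.} If $i\ge2$, then $\gamma_i\le\gamma_{i-1}$ by Lemma~\ref{lem:seq}(a), so the memory is lowered to bits at level $\gamma_i$. Since $\sigma$ is good, Lemma~\ref{lem:dig}(a) shows that step 2 outputs, at level $\gamma_i$, the digits of integers $Y_j+2^D$, where $\alpha_j=Y_j/2^D$ has the properties of Lemma~\ref{lem:dig}(b).

\emph{Step 3.} Let $(p^{(i)},q_i)$ be as in (B1). By Lemma~\ref{lem:step} it is a rounding step for $y^{(i)}$, so it extends the rounding sequence to length $i$. The results of Section~\ref{sec:rounding}, applied to the extended sequence, show that the input of $\Phi_i$ is regular: $|Y_j|\le2^D$ by Lemma~\ref{lem:dig}(b); the bound $P$ by (R1); independence by Lemma~\ref{lem:seq}(b); admissibility by Lemma~\ref{lem:weights}(a); and $b^{(i)}\in L_i$ by Proposition~\ref{prop:tele}(a). All input wires of the simulation carry bits at level $\gamma_i$, so by Lemma~\ref{lem:boolean} the output wires carry $p^{(i)},q_i,z^{(i)},M_i$ at level $\gamma_i$.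

\emph{Step 4.} We check the hypothesis of Lemma~\ref{lem:gating}. We have $|y^{(i)}_j|\le\beta_i\le\gamma_i\le c\gamma_i$. The $j$th row $v$ of $B_i$ lies in $L_i$ and has $\|v\|_1\le d2^\ell=c$, so Lemma~\ref{lem:seq}(c) gives $|t^{(i)}_j|=|\langle v,x\rangle|\le c\beta_i\le c\gamma_i$. Hence all products are exact and \eqref{eq:phase} holds as an identity of real numbers. The wire $y^{(i+1)}$ is the next vector of the rounding sequence, $h_i=z^{(i)}B_ix=\langle b^{(i)},x\rangle$, and $t^{(i+1)}=M_iB_ix=B_{i+1}x$ if $i<d$. This is $(H_{i+1})$.

The sequence in $(H_{r+1})$ is complete: if $r<d$, then $\|y^{(r+1)}\|_\infty=\beta_{r+1}=0$ by the choice of $r$, and if $r=d$, this is Lemma~\ref{lem:seq}(b). By Proposition~\ref{prop:tele}(b), $h_1+\dots+h_r=f_A(x)$.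

It remains to see that the phases after $r$ contribute nothing. Let $r<i\le d$, and suppose that on entering phase $i$ we have $y^{(i)}=0$ and the memory wires are nonnegative. This holds for $i=r+1$ by $(H_{r+1})$. Then $\beta_i=\gamma_i=0$. Step 1 sets the memory to $0$, the digitizers output $0$, all wires of the simulation carry $0$, and by the last sentence of Lemma~\ref{lem:gating} all products in step 4 are $0$. So $h_i=0$, $y^{(i+1)}=0$, and the memory is $0$, which allows us to continue with phase $i+1$. The output is $h_1+\dots+h_r=f_A(x)$.
\end{proof}

\begin{lemma}\label{lem:most}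
For every $x\in\mathbb R^d_{\ge0}$, at least $\frac34$ of all $\sigma\in\{0,\dots,T-1\}^d$ are good for $x$.
\end{lemma}

\begin{proof}
Choose $\sigma$ uniformly at random. Let $E_i$ be the event that $\beta_1,\dots,\beta_i>0$ and $\sigma_i$ is bad for some $(y^{(i)}_j,\beta_i)$. Then $\sigma$ fails to be good exactly if some $E_i$ occurs. The values $y^{(1)},\beta_1,\dots,y^{(i)},\beta_i$ depend only on $\sigma_1,\dots,\sigma_{i-1}$. For fixed $\sigma_1,\dots,\sigma_{i-1}$ with $\beta_1,\dots,\beta_i>0$, Lemma~\ref{lem:dig}(c) shows that at most $d$ of the $T$ values of $\sigma_i$ are bad for some $j$. So $E_i$ has probability at most $d/T$, and the union of the $E_i$ has probability at most $d^2/T=\frac14$.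
\end{proof}

\section{A median of polynomially many circuits}\label{sec:median}

If more than half of an odd number of reals equal $v$, their median is $v$. The median of all $T^d$ circuits $C_\sigma$ is too large, so we look for a small sample of shifts in which the correct circuits have a majority at every input. A random sample of size $N$ fails at a given input with probability exponentially small in $N$, but there are uncountably many inputs. The circuits are piecewise linear, however, and this cuts the orthant into $2^{\mathrm{poly}}$ regions on each of which every $C_\sigma$ is correct everywhere or nowhere. We need two textbook facts.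
\begin{itemize}
\item The \emph{regions} of a set of at most $H$ hyperplanes in $\mathbb R^d$ are the connected components of the complement of their union. There are at most $\sum_{j\le d}\binom Hj\le(H+1)^d$ of them.
\item Hoeffding's inequality: if $X_1,\dots,X_N$ are independent random variables with values in $[0,1]$ and means at most $\mu$, then $X_1+\dots+X_N\ge N(\mu+\eta)$ has probability at most $e^{-2N\eta^2}$ for $\eta>0$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The arrangement.} A \emph{selection} $\kappa$ for $C_\sigma$ picks one of the two arguments of every minimum gate. If each minimum gate is replaced by the selected argument, every gate $v$ computes a linear form $v_\kappa$ in $x$, because the only constant is $0$. The form $v_\kappa$ depends only on the choices at $v$ and at earlier gates. Let $\mathcal H$ be the set of all nonzero linear forms among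
\begin{itemize}
\item $u_\kappa-v_\kappa$, for each $\sigma$, each selection $\kappa$ for $C_\sigma$, and each minimum gate of $C_\sigma$ with arguments $u,v$;
\item $\mathrm{out}_\kappa-\langle a,\cdot\rangle$, for each $\sigma$, $\kappa$ and $a\in A$, where $\mathrm{out}$ is the output gate of $C_\sigma$;
\item $\langle a-a',\cdot\rangle$ for $a,a'\in A$, and the coordinates $x_1,\dots,x_d$.
\end{itemize}
There are at most $T^d2^S$ pairs $(\sigma,\kappa)$ and $|A|\le(R+1)^d$. Therefore
\[
H=|\mathcal H|\le T^d2^S\bigl(S+(R+1)^d\bigr)+(R+1)^{2d}+d,
\]
and $\ln(H+1)=\mathrm{poly}(d,\log R,s)$. Consider the regions of the hyperplanes on which the forms of $\mathcal H$ vanish. On a region, which is connected, each form of $\mathcal H$ has a constant nonzero sign. Call a region \emph{positive} if it is contained in $\mathbb R^d_{>0}$.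

\emph{All or nothing on a region.} Let $\Omega$ be a positive region and fix $\sigma$. We go through the gates of $C_\sigma$ in order and build one selection $\kappa$ such that every gate $v$ equals $v_\kappa$ on $\Omega$. Sum and difference gates need no choice. At a minimum gate with arguments $u,v$, which equal $u_\kappa,v_\kappa$ on $\Omega$, the form $u_\kappa-v_\kappa$ is zero or has constant sign on $\Omega$, so one argument is the minimum on all of $\Omega$; we select it. In the same way, an element $a\in A$ that is optimal at one point of $\Omega$ is optimal on all of $\Omega$, since each form $\langle a-a',\cdot\rangle$ is zero or of constant sign there. So on $\Omega$ the function $C_\sigma-f_A$ equals $\mathrm{out}_\kappa-\langle a,\cdot\rangle$, which is identically zero or has no zero in $\Omega$. Let $G_\Omega$ be the set of all $\sigma$ with $C_\sigma=f_A$ on $\Omega$. If $\sigma$ is good for one point of $\Omega$, then $C_\sigma-f_A$ has a zero in $\Omega$ by Proposition~\ref{prop:good}, and so $\sigma\in G_\Omega$. By Lemma~\ref{lem:most}, $G_\Omega$ contains at least $\frac34$ of all $\sigma$.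

\emph{The sample.} Let $N$ be the least odd integer with $N>8d\ln(H+1)$, and choose $\sigma^1,\dots,\sigma^N$ independently and uniformly. For a fixed positive region $\Omega$, Hoeffding's inequality with $\mu=\eta=\frac14$ shows that at least $N/2$ of the $\sigma^k$ lie outside $G_\Omega$ with probability at most $e^{-N/8}<(H+1)^{-d}$. There are at most $(H+1)^d$ regions, so there is a choice of $\sigma^1,\dots,\sigma^N$ such that for every positive region $\Omega$ more than $N/2$ of the $\sigma^k$ lie in $G_\Omega$. Fix such a choice, and let $F(x)$ be the median of $C_{\sigma^1}(x),\dots,C_{\sigma^N}(x)$. Then $F=f_A$ on every positive region. The median is the middle output of a sorting network, and odd--even transposition sort uses $O(N^2)$ comparators $(u,v)\mapsto(\min(u,v),\max(u,v))$. So $F$ has a circuit of size $NS+O(N^2)=\mathrm{poly}(d,\log R,s)$ whose only constant is $0$.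

\emph{The remaining points.} The points of $\mathbb R^d_{>0}$ that lie on none of the finitely many hyperplanes are dense in $\mathbb R^d_{\ge0}$. Each of them lies in a region, and this region is positive because the coordinates belong to $\mathcal H$ and do not change sign on it. So $F=f_A$ on a dense subset of $\mathbb R^d_{\ge0}$, and both functions are continuous. Hence $F=f_A$ on $\mathbb R^d_{\ge0}$.
\end{proof}

\section{Sets of $0/1$ vectors}\label{sec:char}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Write $A=A_d$.

(b)$\Rightarrow$(a). Theorem~\ref{thm:main} needs an optimal solution, while (b) provides only the optimal value. We perturb the weights so that the solution can be read off the low-order bits of the value. Here $R=1$ and $\ell_0=d^{O(1)}$. For an admissible $w$ let $w'_j=2^dw_j+2^{j-1}$, so that $0\le w'_j<2^{d+\ell_0}$. For $a\in\{0,1\}^d$,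
\[
\langle a,w'\rangle=2^d\langle a,w\rangle+\sum_{j=1}^da_j2^{j-1},\qquad 0\le\sum_{j=1}^da_j2^{j-1}<2^d .
\]
Let $a\in A$ minimize $\langle\cdot,w'\rangle$. If some $a'\in A$ had $\langle a',w\rangle\le\langle a,w\rangle-1$, then $\langle a',w'\rangle<2^d\langle a',w\rangle+2^d\le\langle a,w'\rangle$, which is impossible. So $a$ also minimizes $\langle\cdot,w\rangle$, and its coordinates are the $d$ lowest bits of $f_A(w')=\langle a,w'\rangle$. The circuit of (b) for $\ell=d+\ell_0$ thus yields a circuit $\mathsf{Opt}$ of size $s=d^{O(1)}$, and Theorem~\ref{thm:main} gives (a).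

(a)$\Rightarrow$(b). Take a circuit of size $S=d^{O(1)}$ for $f_A$. By Lemma~\ref{lem:constants} we may assume that all constants are $0$. On an input $w\in\{0,\dots,2^\ell-1\}^d$ every gate then has an integer value, and each gate at most doubles the largest absolute value computed so far, so all values are at most $2^{\ell+S}$ in absolute value. The sum, difference or minimum of two signed integers with $O(\ell+S)$ bits is computed by $O(\ell+S)$ Boolean gates. The resulting Boolean circuit has size $O(S(\ell+S))=(d+\ell)^{O(1)}$.
\end{proof}

Theorem~\ref{thm:char} places other tropical polynomials on one side or the other.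

\begin{corollary}\label{cor:poly}
Let $A_d\subset\{0,1\}^d$ be as in Theorem~\ref{thm:char}, and suppose that the optimal value $f_{A_d}(w)$ for nonnegative integer weights $w$ is computable in polynomial time. Then the functions $f_{A_d}$ have $(\min,+,-)$ circuits of size $d^{O(1)}$.
\end{corollary}

\begin{proof}
The algorithm, restricted to inputs of $d\ell$ bits, gives the Boolean circuits of (b).
\end{proof}

An example is the minimum weight of a perfect matching in the complete graph $K_{2n}$, which is computable in polynomial time by a result of Edmonds.

For the other side, let $n\ge3$, take a variable $x_e$ for each edge of $K_n$, and let $\operatorname{Ham}_n(x)=\min_Z\sum_{e\in Z}x_e$, the minimum over all Hamiltonian cycles $Z$ of $K_n$. Recall that $\mathsf{P/poly}$ is the class of languages decided by Boolean circuits of polynomial size.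

\begin{corollary}\label{cor:ham}
The functions $\operatorname{Ham}_n$ have $(\min,+,-)$ circuits of size $n^{O(1)}$ if and only if $\mathsf{NP}\subseteq\mathsf{P/poly}$.
\end{corollary}

\begin{proof}
Here $d=\binom n2$, and $A_d$ is the set of incidence vectors of Hamiltonian cycles. Suppose the circuits exist. By (a)$\Rightarrow$(b) with $\ell=1$, Boolean circuits of size $n^{O(1)}$ evaluate $\operatorname{Ham}_n$ on $0/1$ weights. Given a graph $G$ on $n$ vertices, give weight $0$ to its edges and weight $1$ to the other edges of $K_n$; the value is $0$ exactly if $G$ has a Hamiltonian cycle. So Hamiltonicity, which is $\mathsf{NP}$-complete, lies in $\mathsf{P/poly}$, and $\mathsf{NP}\subseteq\mathsf{P/poly}$. Conversely, deciding whether $\operatorname{Ham}_n(w)\le k$ for given $w\in\{0,\dots,2^\ell-1\}^d$ and $k$ is in $\mathsf{NP}$. If $\mathsf{NP}\subseteq\mathsf{P/poly}$, this problem has circuits of size $(d+\ell)^{O(1)}$. Since $0\le\operatorname{Ham}_n(w)<n2^\ell$, binary search with $O(\ell+\log n)$ copies of such a circuit computes the value. This is (b), and (b)$\Rightarrow$(a) finishes the proof.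
\end{proof}

\begin{thebibliography}{9}

\bibitem{Edmonds} Edmonds, 1967.

\bibitem{FT} Frank and Tardos, Combinatorica, 1987.

\bibitem{KB} Kannan and Bachem, 1979.

\bibitem{Kuhn} Kuhn, 1955.

\bibitem{LLL} Lenstra, Lenstra and Lov\'asz, Math. Ann. 261 (1982).

\bibitem{Munkres} Munkres, 1957.

\bibitem{RI} \emph{Reciprocal Inputs in Arithmetic and Tropical Circuits}, \texttt{https://eccc.weizmann.ac.il/report/2020/178/download}.

\bibitem{Schrijver} Schrijver, \emph{Theory of Linear and Integer Programming}.

\end{thebibliography}
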